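# Continua with no hereditarily decomposable subcontinuum form a $\Pi^1_2$-complete set

## 1. From the interval to the square

A *continuum* is a nonempty compact connected metric space. It is *nondegenerate* if it has more than one point. A continuum is *decomposable* if it is the union of two proper subcontinua; otherwise it is *indecomposable*. For instance $[0,1]=[0,\frac12]\cup[\frac12,1]$ is decomposable, while a single point is indecomposable for the empty reason that it has no proper subcontinuum. A continuum is *hereditarily decomposable*, abbreviated HD, if each of its nondegenerate subcontinua is decomposable. An arc is HD, because its nondegenerate subcontinua are again arcs. Directly from the definition, a nondegenerate continuum fails to be HD if and only if it contains a nondegenerate indecomposable continuum.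

Throughout, $I=[0,1]$, and $I^n$ for $1\le n\le\omega$ is the $n$-dimensional cube ($I^\omega$ is the Hilbert cube). "Interval" means closed interval unless called open, and $\operatorname{int}$ is the interior in $\mathbb R$. For a compact metrizable space $Y$ let $C(Y)$ be the set of all subcontinua of $Y$ with the Hausdorff metric. It is a compact metrizable space, hence Polish. The relation $P\subseteq Q$ is closed in $C(Y)^2$. We study
$$\mathcal A_n=\{K\in C(I^n): K\text{ contains no nondegenerate HD subcontinuum}\},$$
and we ask how complicated this set is.

In dimension one the answer is immediate.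

**Proposition 1.** $\mathcal A_1$ is the set of one-point subsets of $I$, and it is closed in $C(I)$.

*Proof.* The subcontinua of $I$ are the points and the nondegenerate intervals. A nondegenerate interval is an arc, hence HD, so it is not in $\mathcal A_1$. A one-point set has no nondegenerate subcontinuum, so it is in $\mathcal A_1$. The set of singletons is the image of the compact space $I$ under the continuous map $t\mapsto\{t\}$, so it is closed. $\square$

What changes when $n\ge2$? Unravel the definition. A continuum $K$ is in $\mathcal A_n$ if and only if
$$\text{for every nondegenerate continuum } C\subseteq K\text{ there is a nondegenerate indecomposable continuum } D\subseteq C.$$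
In dimension one the inner "there is" is never satisfied, so the statement collapses to "$K$ has no nondegenerate subcontinuum". In the square, nondegenerate indecomposable continua exist (we shall build many), and the statement has two genuine quantifiers over $C(I^n)$, a universal one followed by an existential one.

We measure complexity in the projective hierarchy. A subset of a Polish space is $\Sigma^1_1$ (analytic) if it is the projection of a Borel subset of its product with a Polish space. It is $\Pi^1_1$ if its complement is $\Sigma^1_1$, it is $\Sigma^1_2$ if it is the projection of a $\Pi^1_1$ set, and it is $\Pi^1_2$ if its complement is $\Sigma^1_2$. A set $A\subseteq W$ is *$\Pi^1_2$-hard* if for every $\Pi^1_2$ subset $B$ of a zero-dimensional Polish space $Z$ there is a continuous $\varphi:Z\to W$ with $B=\varphi^{-1}(A)$. It is *$\Pi^1_2$-complete* if it is moreover $\Pi^1_2$. The same terms are used for the other classes.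

The problem of classifying $\mathcal A_n$ for $2\le n\le\omega$ is taken from "Complexity of sets and binary relations in continuum theory: a survey". The starting point is that $\mathcal A_n$ is $\Pi^1_2$, by a straightforward computation, and that it is $\Pi^1_1$-hard. The result of these notes is that the two quantifiers cannot be simplified.

**Theorem A.** $\mathcal A_n$ is $\Pi^1_2$-complete for all $2\le n\le\omega$. Equivalently, the set of $K\in C(I^n)$ containing a nondegenerate HD subcontinuum is $\Sigma^1_2$-complete.

Since there are $\Pi^1_2$ subsets of $2^\omega$ that are not $\Sigma^1_2$, and preimages of $\Sigma^1_2$ sets under continuous maps are $\Sigma^1_2$, it follows that $\mathcal A_n$ is not $\Sigma^1_2$, and hence neither $\Pi^1_1$ nor $\Sigma^1_1$.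

A continuum is *arc-like* if it is nondegenerate and homeomorphic to an inverse limit of arcs with surjective bonding maps (inverse limits are recalled in Section 4). An arc is arc-like: take all bonding maps equal to the identity. The stronger form of the theorem is the following.

**Theorem B.** Let $Y$ be a compact metrizable space containing a copy of $I^2$. Let $S$ be a $\Sigma^1_2$ subset of a zero-dimensional Polish space $Z$. There is a continuous map $x\mapsto K_x$ from $Z$ to $C(Y)$ such that every $K_x$ is arc-like and

* if $x\in S$, then $K_x$ contains an arc-like HD continuum;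
* if $x\notin S$, then every nondegenerate subcontinuum of $K_x$ contains a nondegenerate indecomposable continuum.

Consequently, let $\mathcal D$ be any class of continua with $\{\text{arc-like HD}\}\subseteq\mathcal D\subseteq\{\text{nondegenerate HD}\}$. Then $\{K\in C(Y):K\text{ contains no member of }\mathcal D\}$ is $\Pi^1_2$-hard, and it is $\Pi^1_2$-complete if $\mathcal D\cap C(Y)$ is $\Sigma^1_2$. The same holds for its intersection with the set of arc-like continua.

## 2. The upper bound, and arc-like continua as a $G_\delta$

Let $Y$ be compact metrizable. The first aim is to see that the displayed description of $\mathcal A_n$ really is $\Pi^1_2$; for this we need that indecomposability is Borel.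

For $P,Q\in C(Y)$ the union $P\cup Q$ is a continuum if and only if $P\cap Q\neq\emptyset$, which is a closed condition on $(P,Q)$. The condition $P\ne P\cup Q\ne Q$ is open. The set of pairs satisfying both is the intersection of a closed and an open subset of a compact metrizable space, so it is $\sigma$-compact. The map $(P,Q)\mapsto P\cup Q$ is continuous, so its image, the set of decomposable continua, is $F_\sigma$. Nondegeneracy is open. Therefore the set $\mathcal I\subseteq C(Y)$ of nondegenerate indecomposable continua is Borel.

Now $K$ contains no nondegenerate HD continuum if and only if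
$$\forall C\in C(Y)\ \big[\,C\not\subseteq K\ \text{ or } C\text{ is degenerate or }\exists D\in C(Y)\,(D\subseteq C,\ D\in\mathcal I)\,\big].\tag{1}$$
The bracket is $\Sigma^1_1$, so the condition is $\Pi^1_2$. In the same way, if $\mathcal D\cap C(Y)$ is $\Sigma^1_2$, then "$\exists C\subseteq K$ with $C\in\mathcal D$" is $\Sigma^1_2$, and "$K$ contains no member of $\mathcal D$" is $\Pi^1_2$.

For the last sentence of Theorem B only, we check that the arc-like continua form a $G_\delta$ in $C(Y)$. We use the standard theorem that a nondegenerate continuum is arc-like if and only if for every $\varepsilon>0$ it has a finite open cover $V_1,\dots,V_r$ by nonempty sets of diameter $<\varepsilon$ with $V_i\cap V_j\neq\emptyset$ iff $|i-j|\le1$. We claim that a nondegenerate $K\in C(Y)$ is arc-like if and only if for every $k\ge1$ it is covered by open sets $U_1,\dots,U_r$ of $Y$ of diameter $<1/k$ with $U_i\cap U_j=\emptyset$ whenever $|i-j|\ge2$.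

Given $V_1,\dots,V_r$ with $\varepsilon=1/k$, shrink them to a closed cover $W_i\subseteq V_i$ of $K$. The sets $W_i$ are compact, have diameter $<1/k$, and are disjoint when $|i-j|\ge2$, so sufficiently small open neighborhoods $U_i$ of $W_i$ in $Y$ (with $U_i=\emptyset$ if $W_i=\emptyset$) still have these properties. Conversely, let $U_1,\dots,U_r$ be given. If $U_i\cap K=\emptyset$ for some $i$ lying between two indices whose sets meet $K$, then $\bigcup_{j<i}U_j$ and $\bigcup_{j>i}U_j$ separate $K$. If consecutive sets $U_i\cap K$, $U_{i+1}\cap K$ are nonempty and disjoint, then $\bigcup_{j\le i}U_j\cap K$ and $\bigcup_{j>i}U_j\cap K$ separate $K$. Both contradict connectedness. So the nonempty sets among the $U_i\cap K$ form a cover as in the standard theorem.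

For fixed $k$ the condition on $K$ is a union, over the admissible families $(U_i)$, of the open conditions $K\subseteq\bigcup U_i$; and nondegeneracy is open. So the arc-like continua form a $G_\delta$.

It remains to construct the map $x\mapsto K_x$ of Theorem B.

## 3. Coding a $\Sigma^1_2$ set by trees

The aim of this section is to replace the abstract $\Sigma^1_2$ set by well-foundedness of trees, which a geometric construction can follow one stage at a time.

A *tree* on $\omega$ is a set of finite sequences from $\omega^{<\omega}$ closed under initial segments. It is *ill-founded* if it has an infinite branch, that is, a $w\in\omega^\omega$ all of whose initial segments $w|_n$ lie in the tree, and *well-founded* otherwise. For example, $\{\emptyset\}\cup\{(k):k\in\omega\}$ is well-founded, although infinite. Write $4=\{0,1\}^2$ and identify $4^\omega$ with $2^\omega\times2^\omega$, and $4^n$ with $2^n\times2^n$. A tree $T$ on $4\times\omega$ is a set of pairs $(\tau,t)$ with $\tau\in 4^n$, $t\in\omega^n$ for some $n$, closed under simultaneous initial segments. For $z\in4^\omega$ put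
$$T_z=\{t\in\omega^{<\omega}:(z|_{|t|},t)\in T\}.$$
Whether $t\in T_z$ depends only on $z|_{|t|}$.

Let $S$ be a $\Sigma^1_2$ subset of a zero-dimensional Polish space $Z$. Since $Z$ is homeomorphic to a $G_\delta$ subset of $2^\omega$, and $S$ is then $\Sigma^1_2$ in $2^\omega$, we may take $Z=2^\omega$ and afterwards restrict the map. There is a $\Pi^1_1$ set $P\subseteq2^\omega\times\omega^\omega$ whose projection is $S$. Let $\psi$ be a homeomorphism of $\omega^\omega$ onto a $G_\delta$ set $D\subseteq2^\omega$. Then
$$R=\{(x,y):y\in D,\ (x,\psi^{-1}(y))\in P\}$$
is a $\Pi^1_1$ subset of $2^\omega\times2^\omega=4^\omega$, and $x\in S$ iff $\exists y\in2^\omega\,(x,y)\in R$. The complement of $R$ is analytic, hence the projection to $4^\omega$ of a closed subset of $4^\omega\times\omega^\omega$, that is, of the set of branches $(z,w)$ of a tree $T$ on $4\times\omega$. Adding the root does not change the branches, so let $T$ contain the root. An infinite branch of $T_z$ is a $w$ such that $(z,w)$ is a branch of $T$. So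
$$x\in S\iff\exists y\in2^\omega\ \ T_{(x,y)}\text{ is well-founded}.\tag{2}$$

This $T$ is fixed from now on. By (2) the work splits into three tasks:

1. to each $z\in4^\omega$ attach an arc-like continuum $X_z$, built from finite pieces of $z$, which is HD if $T_z$ is well-founded, and all of whose nondegenerate subcontinua contain nondegenerate indecomposable continua if $T_z$ is ill-founded (Sections 5–7);
2. glue the $X_{(x,y)}$, for all $y\in2^\omega$ together, into one arc-like continuum $K_x$ (Section 8);
3. embed all $K_x$ in the plane, continuously in $x$ (Section 9).

## 4. Inverse limits: cutting, passing twice, and folding everything at once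

For an inverse sequence $(X_n,f_n)$ with $f_n:X_{n+1}\to X_n$, the inverse limit is $\varprojlim X_n=\{(\zeta_n):f_n(\zeta_{n+1})=\zeta_n\ \forall n\}$, with projections $p_n$. Write $f_{m,n}=f_m\circ\dots\circ f_{n-1}:X_n\to X_m$, with $f_{n,n}=\mathrm{id}$. We use three facts. An inverse limit of continua is a continuum (the bonding maps need not be onto). If the bonding maps between compact spaces are onto, so are the $p_n$. And if $L$ is closed in $\varprojlim X_n$, with all $X_n$ compact metric, then $L=\varprojlim p_n(L)$. To see the last one, let $p_n(\zeta)\in p_n(L)$ for all $n$. The sets $L\cap p_n^{-1}(p_n(\zeta))$ are nonempty, compact and decreasing, so they have a common point; all its coordinates agree with those of $\zeta$, so $\zeta\in L$.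

The first lemma says that an indecomposable continuum cannot straddle a cut that persists through all levels.

**Lemma 2 (cut lemma).** Let $L\subseteq\varprojlim(I,f_n)$ be an indecomposable continuum and $K_m=p_m(L)$. Let $n'\in\omega$, and for $m\ge n'$ let $U_m,V_m$ be (possibly degenerate) intervals with $K_m\subseteq U_m\cup V_m$, $f_m(K_{m+1}\cap U_{m+1})\subseteq U_m$ and $f_m(K_{m+1}\cap V_{m+1})\subseteq V_m$. Then $K_m\subseteq U_m$ for all $m\ge n'$, or $K_m\subseteq V_m$ for all $m\ge n'$.

*Proof.* Let $L^U=\{\zeta\in L:p_m(\zeta)\in U_m\ \forall m\ge n'\}$, and define $L^V$ likewise. Since $L=\varprojlim K_m$, we have $L^U=\varprojlim_{m\ge n'}(K_m\cap U_m)$. Each $K_m\cap U_m$ is empty or a possibly degenerate interval, so $L^U$ is empty or a continuum; the same holds for $L^V$. If $\zeta\in L$ and $p_m(\zeta)\in U_m$ for infinitely many $m$, then the hypothesis, applied downward from each such $m$, gives $p_m(\zeta)\in U_m$ for all $m\ge n'$. The same holds for $V$. For each $\zeta\in L$ one of the two alternatives occurs infinitely often, so $L=L^U\cup L^V$. Since $L$ is indecomposable, $L=L^U$ or $L=L^V$. $\square$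

The second lemma is the source of indecomposability.

**Lemma 3 (two passes).** Let $A_j$ ($j\ge j_0$) be nondegenerate intervals and $f_j:A_{j+1}\to A_j$ continuous surjections. Suppose that for infinitely many $j$ the interval $A_{j+1}=[c,r]$ contains a point $d\in(c,r)$ with $f_j([c,d])=f_j([d,r])=A_j$. Then $\varprojlim A_j$ is a nondegenerate indecomposable continuum.

*Proof.* Let $L'=\varprojlim A_j$. As the maps are onto, $p_j(L')=A_j$, so $L'$ is nondegenerate. Suppose $L'=H\cup H'$ with proper subcontinua $H,H'$. If $p_j(H)=A_j$ held for infinitely many $j$, it would hold for all $j$ by applying the bonding maps, and then $H=\varprojlim p_j(H)=L'$. So $p_j(H)\ne A_j\ne p_j(H')$ for all large $j$. Take such a $j$ with $c,d,r$ as in the hypothesis. Now $A_{j+1}=p_{j+1}(H)\cup p_{j+1}(H')$; say $c\in p_{j+1}(H)$. If $d\in p_{j+1}(H)$, then $[c,d]\subseteq p_{j+1}(H)$ and $p_j(H)\supseteq f_j([c,d])=A_j$, a contradiction. So the interval $p_{j+1}(H)$ lies in $[c,d)$, hence $[d,r]\subseteq p_{j+1}(H')$ and $p_j(H')=A_j$, a contradiction. $\square$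

Here is the simplest use, and the first thing one would try. Let $\phi:I\to I$ be linear on thirds with $\phi(0)=0$, $\phi(\frac13)=1$, $\phi(\frac23)=0$, $\phi(1)=1$. Given a sequence of decisions $v\in2^\omega$, let $f_n=\phi$ if $v(n)=1$ and $f_n=\mathrm{id}$ if $v(n)=0$, and let $X=\varprojlim(I,f_n)$. If $v(n)=1$ only finitely often, then from some level on all maps are the identity and $X$ is an arc, hence HD. If $v(n)=1$ infinitely often, Lemma 3 (with $d=\frac13$) shows that $X$ is indecomposable. So "fold the whole interval each time the tree makes progress" looks like a plan for task 1.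

It stops working at a definite point. We need not only that $X$ is indecomposable, but that every nondegenerate subcontinuum of $X$ contains an indecomposable one. Let $a_n=3^{-r_n}$, where $r_n$ is the number of $i<n$ with $v(i)=1$. For $t\in I$ we have $f_n(a_{n+1}t)=a_nt$: this is clear if $v(n)=0$, and if $v(n)=1$ then $a_{n+1}t=a_nt/3\le\frac13$ and $\phi(a_nt/3)=a_nt$. So $t\mapsto(a_nt)_n$ is a continuous injection of $I$ into $X$, and $X$ contains an arc, whatever $v$ is. A subcontinuum that stays inside one pass of every fold is never folded. There is a second shortcoming: "$v(n)=1$ finitely often" is a Borel condition on $v$, while we must detect well-foundedness.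

The first point suggests folding inside small intervals, placed so densely that every nondegenerate subcontinuum sees them at some stage. The second suggests letting each such interval carry a node of the tree $T_z$ as a label, and letting a fold move from a node to a child. A node may have infinitely many children, so after a fold an unextended copy of the interval must stay available for folds toward other children. Then comes the danger. If $T_z$ is well-founded, infinitely many folds still happen, at all scales, and yet no indecomposable continuum may arise. The construction below keeps enough bookkeeping to control this.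

## 5. Marks, spawning and folding

Fix an assignment $n\mapsto(s_n,k_n,g_n)\in\omega^{<\omega}\times\omega\times\{1,2,\dots\}$ on odd $n$ taking each value infinitely often. By recursion on $n$ we define, for each $\tau\in4^n$, a finite set $\mathcal M_\tau$ of *marks* $(M,s,g)$ and a continuous surjection $f_\tau:I\to I$ with $f_\tau(0)=0$ and $f_\tau(1)=1$. In a mark, $M\subset(0,1)$ is a nondegenerate interval, $s\in\omega^{<\omega}$ is its *label*, and $g\in\{1,\dots,n\}$ is its *generation*. For $\tau=z|_n$ write $\mathcal M_n$ and $f_n$; the map $f_n$ goes from stage $n+1$ to stage $n$. The set $\mathcal M_{n+1}$ will depend only on $z|_n$. We often write $M$ for the mark. We maintain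

(P1) Distinct marks of the same generation are disjoint. If $M,M'$ have generations $g<g'$, then $M'\subset\operatorname{int}M$ or $M\cap M'=\emptyset$.

Start with $\mathcal M_\emptyset=\emptyset$.

**Even $n$: spawning.** The purpose is to place new marks so densely that no subcontinuum misses them all. Choose $\delta\in(0,1)$ such that $|a-b|\le\delta$ implies $|f_{m,n}(a)-f_{m,n}(b)|<2^{-n}$ for all $m\le n$. Choose a finite $P_n\subset(0,1)$ that meets every open subinterval of $I$ of length $\ge\delta$ and contains no endpoint of a mark of $\mathcal M_n$. Let $f_n$ be a nondecreasing continuous surjection of $I$ such that $f_n^{-1}(p)$ is nondegenerate for $p\in P_n$ and all other fibers are single points. Then $\mathcal M_{n+1}$ consists of the *lifts* $(f_n^{-1}(M),s,g)$ of the marks $(M,s,g)\in\mathcal M_n$, and of the *new marks* $(f_n^{-1}(p),\emptyset,n+1)$ for $p\in P_n$.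

**Odd $n$: folding.** The purpose is to fold the marks of one label and one generation, provided the tree permits it. Let $(s,k,g)=(s_n,k_n,g_n)$. If $|s|<n$ and $s^\frown k\in T_z$ (this depends only on $z|_n$), let $\mathcal F_n$ be the set of marks of $\mathcal M_n$ with label $s$ and generation $g$; otherwise let $\mathcal F_n=\emptyset$. If $\mathcal F_n=\emptyset$, put $f_n=\mathrm{id}$ and $\mathcal M_{n+1}=\mathcal M_n$, each mark being its own lift. If $\mathcal F_n\ne\emptyset$, its members are disjoint by (P1). Let $f_n$ be the identity off $\bigcup\mathcal F_n$. For $J=[a,b]\in\mathcal F_n$ put $q_i=a+\frac i5(b-a)$ for $0\le i\le5$, and let $f_n$ be linear on each *pass* $[q_i,q_{i+1}]$, with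
$$f_n(q_0)=f_n(q_2)=f_n(q_4)=a,\qquad f_n(q_1)=f_n(q_3)=f_n(q_5)=b.$$
The lifts of $(J,s,g)\in\mathcal F_n$ are two marks,
$$\text{the \textit{main} mark }([q_0,q_1],s,g)\quad\text{and the \textit{child} }([q_2,q_5],s^\frown k,g);$$
the pass $[q_1,q_2]$ is the *gap*. The lifts of a mark $(M,s',g')\notin\mathcal F_n$ are the components of $f_n^{-1}(M)$, with the same label and generation. $\mathcal M_{n+1}$ is the set of all lifts.

The main mark is one pass, so it is just a copy of $J$ that waits for further folds. The child consists of three passes, and at it Lemma 3 applies, with $c=q_2$, $d=q_3$, $r=q_5$. The gap keeps the two apart.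

Two simple properties of a fold will be used all the time. All fibers of $f_n$ at odd $n$ are finite. And since $f_n$ maps each $J\in\mathcal F_n$ onto $J$ and fixes every point outside $\bigcup\mathcal F_n$, we have
$$f_n^{-1}(W)=W=f_n(W)\quad\text{whenever each }J\in\mathcal F_n\text{ is contained in }W\text{ or disjoint from }W.\tag{3}$$

**Shape of lifts.** We record what the lifts of $M\in\mathcal M_n\setminus\mathcal F_n$ look like at a fold of generation $g$, that is, at odd $n$ with $g_n=g$ and $\mathcal F_n\ne\emptyset$. Let $g'$ be the generation of $M$. By (P1) and (3):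

* (S1) If $g'=g$, then $M$ is disjoint from $\bigcup\mathcal F_n$; its only lift is $M$ itself, and $f_n$ is the identity on it.
* (S2) If $g'<g$, then each $J\in\mathcal F_n$ is disjoint from $M$ or inside $\operatorname{int}M$; the endpoints of $M$ are outside $\bigcup\mathcal F_n$, and the only lift is $f_n^{-1}(M)=M$.
* (S3) If $g'>g$, then either $M$ is disjoint from $\bigcup\mathcal F_n$, its only lift is $M$, and $f_n$ is the identity on it; or $M\subset\operatorname{int}J$ for one $J\in\mathcal F_n$, and there are five lifts, one in the interior of each pass of $J$, each mapped homeomorphically onto $M$.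

In all cases, at even and odd stages, a lift is an interval in $(0,1)$ which is mapped onto the mark it lifts, with the two endpoints going to the two endpoints. (At even stages this uses that $P_n$ contains no endpoint of $M$.) In particular the recursion keeps producing finite sets of marks. All labels belong to $T_z$, since new marks have label $\emptyset$ and a child's label was tested. Finally, a mark of generation $g$ in $\mathcal M_n$ is an iterated lift of a new mark $f_{g-1}^{-1}(p)$ with $p\in P_{g-1}$, so

(P2) if $M\in\mathcal M_n$ has generation $g$, then $f_{g-1,n}(M)$ is a single point.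

**(P1) is preserved.** *Even stages.* Preimages of disjoint sets are disjoint. If $M'\subset\operatorname{int}M$, then $f_n^{-1}(M')\subset f_n^{-1}(\operatorname{int}M)\subset\operatorname{int}f_n^{-1}(M)$, as $f_n^{-1}(\operatorname{int}M)$ is open. The points of $P_n$ are not endpoints of marks, so each is in $\operatorname{int}M$ or outside $M$, and the new mark lies in the interior of the lift of $M$ or is disjoint from it. New marks are disjoint from each other, and their generation $n+1$ exceeds all generations in $\mathcal M_n$.

*Odd stages with a fold, same generation.* Lifts of disjoint marks are disjoint, distinct components of one preimage are disjoint, and main and child are disjoint.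

*Odd stages with a fold, marks $M,M'$ of generations $g_1<g_2$.* If $M\cap M'=\emptyset$, their lifts are disjoint. Let $M'\subset\operatorname{int}M$. If $M\in\mathcal F_n$, then $M'\notin\mathcal F_n$, because its generation is different. By (S3) each lift of $M'$ lies in the interior of one pass of $M$, so it is in the interior of the main mark, or in the interior of the child, or disjoint from both. If $M\notin\mathcal F_n$ and $f_n^{-1}(M)=M$, then every lift of $M'$ lies in the open set $f_n^{-1}(\operatorname{int}M)\subseteq M$, hence in $\operatorname{int}M$. If $M\notin\mathcal F_n$ has five lifts, then $g_n<g_1<g_2$ and $M'\subset\operatorname{int}M\subset\operatorname{int}J$ for some $J\in\mathcal F_n$, so $M'$ also has five lifts; on each pass $f_n$ is a homeomorphism, so the lift of $M'$ in that pass is in the interior of the lift of $M$ in that pass, and disjoint from the other lifts of $M$. $\square$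

For $z\in4^\omega$ let
$$X_z=\varprojlim(I,f_{z|_n}),$$
an arc-like continuum.

Let us try the smallest tree by hand. If $T_z=\{\emptyset\}$, no fold ever happens, and all $f_n$ are nondecreasing. We claim that $X_z$ is HD. Suppose that $L\subseteq X_z$ is nondegenerate and indecomposable, and choose $m$ with $K_m=p_m(L)$ nondegenerate. Choose $q\in\operatorname{int}K_m$ outside the countable set $\bigcup_{j\ge m,\,j\text{ even}}f_{m,j}(P_j)$. Then $q_m=q$ has a unique preimage $q_{m+1}$, this has a unique preimage $q_{m+2}$, and so on, because $q_j\notin P_j$ for even $j$. By monotonicity $f_j$ maps $[0,q_{j+1}]$ into $[0,q_j]$ and $[q_{j+1},1]$ into $[q_j,1]$. Lemma 2 puts $K_m$ on one side of $q$, contradicting $q\in\operatorname{int}K_m$.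

This argument is the model for the well-founded case. What breaks it in general is that a point $q$ in a folded mark has several preimages (five, if $q$ is interior to the mark), and the two sides of $q$ are mixed up by the fold.

## 6. An infinite branch puts an indecomposable continuum everywhere

**Proposition 4.** If $T_z$ has an infinite branch $w$, every nondegenerate subcontinuum $L$ of $X_z$ contains a nondegenerate indecomposable continuum.

*Proof.* Let $K_j=p_j(L)$, so $f_j(K_{j+1})=K_j$ and $L=\varprojlim K_j$.

**Step 1.** We find a mark inside $L$. Choose $m$ with $K_m$ of length $\lambda>0$, and an even $n\ge m$ with $2^{-n}\le\lambda$. Since $f_{m,n}(K_n)=K_m$ contains two points at distance $\lambda\ge2^{-n}$, the length of $K_n$ exceeds the $\delta$ of stage $n$. So there is $p\in P_n\cap\operatorname{int}K_n$. As $K_n$ contains points on both sides of $p$ and $f_n$ is nondecreasing, $K_{n+1}$ contains points on both sides of $f_n^{-1}(p)$. So the new mark $f_n^{-1}(p)$ lies in $\operatorname{int}K_{n+1}$.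

**Step 2.** We follow this mark along the branch $w$ without leaving $L$. We claim that there are marks $A_j\in\mathcal M_j$ ($j\ge n+1$) of generation $n+1$ with labels $w|_{l_j}$, such that $A_{n+1}=f_n^{-1}(p)$ (so $l_{n+1}=0$), $A_j\subset\operatorname{int}K_j$, and $A_{j+1}$ is a lift of $A_j$. Moreover, if $j$ is odd, $A_j\in\mathcal F_j$ and $k_j=w(l_j)$, then $A_{j+1}$ is the child of $A_j$ and $l_{j+1}=l_j+1$; otherwise $l_{j+1}=l_j$.

Let $A_j$ be given. The following cases are exhaustive by (S1)–(S3).

* $j$ odd and $\mathcal F_j=\emptyset$. Then $f_j=\mathrm{id}$ and $K_{j+1}=K_j$; put $A_{j+1}=A_j$.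
* $j$ even. $K_j$ contains points on both sides of $A_j$, so by monotonicity $K_{j+1}$ contains points on both sides of $f_j^{-1}(A_j)$. Hence this lift is in $\operatorname{int}K_{j+1}$; take it.
* $j$ odd, $\mathcal F_j\neq\emptyset$, and either $A_j\in\mathcal F_j$ or the endpoints of $A_j$ lie outside $\bigcup\mathcal F_j$. The members of $\mathcal F_j$ are finitely many disjoint closed intervals, so we can choose $\alpha<\beta$ outside $\bigcup\mathcal F_j$, close to $A_j$, with $A_j\subset(\alpha,\beta)$ and $[\alpha,\beta]\subset K_j$. The only preimage of $\alpha$ is $\alpha$, and the same holds for $\beta$, so $\alpha,\beta\in K_{j+1}$ and $[\alpha,\beta]\subset K_{j+1}$. Each $J\in\mathcal F_j$ is contained in $(\alpha,\beta)$ or disjoint from $[\alpha,\beta]$. So by (3) $f_j^{-1}(A_j)\subset f_j^{-1}((\alpha,\beta))=(\alpha,\beta)\subset\operatorname{int}K_{j+1}$, and all lifts of $A_j$ are in $\operatorname{int}K_{j+1}$. Take the child if $A_j\in\mathcal F_j$ and $k_j=w(l_j)$, the main mark if $A_j\in\mathcal F_j$ and $k_j\ne w(l_j)$, and the unique lift if $A_j\notin\mathcal F_j$. In the first case the label of the child is $w|_{l_j}{}^\frown k_j=w|_{l_j+1}$.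
* $j$ odd and $A_j\subset\operatorname{int}J$ for some $J\in\mathcal F_j$ (so $A_j\notin\mathcal F_j$). Choose $\alpha<\beta$ in $\operatorname{int}J$ with $A_j\subset(\alpha,\beta)$ and $[\alpha,\beta]\subset K_j$. Choose $x,y\in K_{j+1}$ with $f_j(x)=\alpha$, $f_j(y)=\beta$ and $|x-y|$ minimal, and let $Q\subseteq K_{j+1}$ be the interval between $x$ and $y$. By minimality $f_j$ does not take the values $\alpha,\beta$ on $\operatorname{int}Q$. So $f_j(\operatorname{int}Q)$ is connected, avoids $\alpha$ and $\beta$, and has both in its closure; hence $f_j(\operatorname{int}Q)\subseteq(\alpha,\beta)$ and $f_j(Q)=[\alpha,\beta]$. Now $f_j^{-1}([\alpha,\beta])$ has five components, one in each pass, each mapped homeomorphically onto $[\alpha,\beta]$. So $Q$ is one of them, and it contains a lift of $A_j$ in its interior; take it.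

**Step 3.** We check that infinitely many child steps occur. While the label of $A_j$ is $w|_l$, the triple $(w|_l,w(l),n+1)$ is scheduled at arbitrarily late odd stages $j>l$. At such a stage $A_j\in\mathcal F_j$, because $w|_{l+1}\in T_z$, and so $l_{j+1}=l+1$. Hence $l_j\to\infty$.

**Step 4.** We apply Lemma 3. Let $L'=\varprojlim_{j\ge n+1}A_j$, with the restricted maps, which are onto because a lift is mapped onto its mark. As $A_j\subseteq K_j$, we have $L'\subseteq L$. At each child step $A_{j+1}=[q_2,q_5]$, and $f_j([q_2,q_3])=A_j=f_j([q_3,q_5])$. By Lemma 3, $L'$ is a nondegenerate indecomposable continuum. $\square$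

## 7. A well-founded tree gives a hereditarily decomposable continuum

**Proposition 5.** If $T_z$ is well-founded, $X_z$ is hereditarily decomposable.

*Proof.* Suppose $L\subseteq X_z$ is a nondegenerate indecomposable continuum. Put $K_m=p_m(L)$. We want to find, as for $T_z=\{\emptyset\}$, a point $q$ in the interior of some $K_m$ and a cut at $q$ that persists through all later levels. Marks fall into three kinds relative to $L$, and each kind is made harmless by a different argument: $L$ sits inside one pass of the old ones, the current ones are controlled by well-foundedness, and $q$ is chosen outside the inner ones.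

**Step 1.** We locate the generation at which $L$ lives. Let $N$ be minimal with $K_N$ nondegenerate. Then $K_m$ is nondegenerate for all $m\ge N$. If $N=0$, put $B=I$. If $N>0$, then $K_{N-1}$ is a point, so $K_N$ is a nondegenerate connected subset of a fiber of $f_{N-1}$. Odd-stage maps have finite fibers, so $N-1$ is even and $K_N\subseteq B:=f_{N-1}^{-1}(p)$ with $p\in P_{N-1}$; this $B$ is a mark of generation $N$ in $\mathcal M_N$. Call marks of generation $<N$, $=N$, $>N$ *old*, *current*, *inner*. If $N=0$, there are no old or current marks.

**Step 2.** We define a window around $L$ at each level, with cutting points in it, and show that these cutting points persist. Let $B_N=B$, and let $B_{m+1}$ be the component of $f_m^{-1}(B_m)$ containing $K_{m+1}$. Put $h_m=f_m|_{B_{m+1}}:B_{m+1}\to B_m$. Let $E_m$ be the set of endpoints of current marks of $\mathcal M_m$ contained in $B_m$, together with $0,1$ if $N=0$. (If $N=0$, then $B_m=I$ for all $m$ and $E_m=\{0,1\}$.) The *closed sides* of $e$ in an interval $[\alpha,\beta]\ni e$ are $[\alpha,e]$ and $[e,\beta]$; one of them may be $\{e\}$. For even $m$ we have $E_m\cap P_m=\emptyset$, by the choice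 of $P_m$.

**Claim 5.1.** For all $m\ge N$:

* (a) every old mark in $\mathcal M_m$ is disjoint from $B_m$ or contains $B_m$ in its interior;
* (b) every current or inner mark of $\mathcal M_m$ meeting $B_m$ is contained in $B_m$;
* (c) the endpoints of $B_m$ are in $E_m$;
* (d) $h_m(E_{m+1})\subseteq E_m$, and every $e\in E_m$ has an $e^+\in E_{m+1}$ with $h_m(e^+)=e$ such that, if $U,V$ are the closed sides of $e$ in $B_m$, the closed sides of $e^+$ in $B_{m+1}$ can be named $U^+,V^+$ with $h_m(U^+)\subseteq U$ and $h_m(V^+)\subseteq V$.

*Proof of Claim 5.1.* For $m=N$, (a)–(c) hold by (P1), because $\mathcal M_N$ has no inner marks and, if $N>0$, $B$ is itself a current mark. Assume (a)–(c) at $m$. We prove (d) at $m$ and (a)–(c) at $m+1$.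

First, $h_m(E_{m+1})\subseteq E_m$. Marks spawned at a stage $m\ge N$ have generation $m+1>N$, so a current mark in $B_{m+1}$ is a lift of a current mark $M=f_m(\text{lift})\subseteq B_m$, and endpoints go to endpoints. For $N=0$, the points $0,1$ are fixed.

Next, (c) at $m+1$ follows from (c) and (d) at $m$. If $e$ is an endpoint of $B_m$ with side $U=\{e\}$, then $U^+$ is connected and lies in the fiber of $e$. That fiber is finite at odd $m$, and a single point at even $m$ since $E_m\cap P_m=\emptyset$. So $U^+=\{e^+\}$, and $e^+$ is an endpoint of $B_{m+1}$. The two endpoints of $B_m$ yield different points $e^+$, so both endpoints of $B_{m+1}$ are obtained.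

It remains to prove the second half of (d) at $m$, and (a), (b) at $m+1$. There are four cases.

*Case 1: $m$ even.* Since $f_m$ is monotone, $B_{m+1}=f_m^{-1}(B_m)$. Each $e\in E_m$ has a unique preimage $e^+$. If $e$ is an endpoint of a current mark $M\subseteq B_m$, then $e^+$ is an endpoint of the lift $f_m^{-1}(M)\subseteq B_{m+1}$, so $e^+\in E_{m+1}$; if $N=0$, $0^+=0$ and $1^+=1$. Monotonicity gives the statement on sides. For (a), an old $M$ has the single lift $f_m^{-1}(M)$. If $M\cap B_m=\emptyset$, the preimages are disjoint; if $B_m\subset\operatorname{int}M$, then $f_m^{-1}(B_m)\subset f_m^{-1}(\operatorname{int}M)\subset\operatorname{int}f_m^{-1}(M)$. For (b), each current or inner mark of $\mathcal M_{m+1}$ is $f_m^{-1}(D)$, where $D$ is a current or inner mark of $\mathcal M_m$ or $D=\{p\}$ with $p\in P_m$. In each case $D\subseteq B_m$ or $D\cap B_m=\emptyset$, and the preimages inherit this.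

*Case 2: $m$ odd and $\mathcal F_m=\emptyset$.* Then $f_m=\mathrm{id}$, $B_{m+1}=B_m$ and $\mathcal M_{m+1}=\mathcal M_m$; take $e^+=e$.

*Case 3: $m$ odd, a fold of generation $g<N$.* The members of $\mathcal F_m$ are old. By (a), $B_m$ is disjoint from $\bigcup\mathcal F_m$ or lies in $\operatorname{int}J$ for one $J\in\mathcal F_m$. In the first situation $h_m$ is the identity of $B_m$; in the second, $f_m^{-1}(B_m)$ has five components, one in the interior of each pass, and $B_{m+1}$ is one of them. In either situation $h_m$ is a homeomorphism onto $B_m$.

A current or inner mark meeting $B_{m+1}$ is a lift of a mark $M$ meeting $B_m$, so $M\subseteq B_m$ by (b), and $M\notin\mathcal F_m$. The lift is a component of $f_m^{-1}(M)\subseteq f_m^{-1}(B_m)$ meeting the component $B_{m+1}$ of $f_m^{-1}(B_m)$, so it lies in $B_{m+1}$; as $h_m^{-1}(M)=f_m^{-1}(M)\cap B_{m+1}$ is connected, the lift equals $h_m^{-1}(M)$. Conversely, for each current or inner $M\subseteq B_m$ the set $h_m^{-1}(M)$ is a component of $f_m^{-1}(M)$, for the same reason, so it is a lift of $M$. This gives (b), and it gives (d) with $e^+=h_m^{-1}(e)$.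

For (a), let $M$ be old. If $M\cap B_m=\emptyset$, its lifts are disjoint from $B_{m+1}$. If $B_m\subset\operatorname{int}M$ and $M\notin\mathcal F_m$, then $B_{m+1}$ lies in one component of the open set $f_m^{-1}(\operatorname{int}M)$. This component is an open interval, contained in one component of $f_m^{-1}(M)$ and therefore in its interior. So $B_{m+1}$ is in the interior of one lift of $M$ and disjoint from the others. If $B_m\subset\operatorname{int}M$ and $M\in\mathcal F_m$, then $B_{m+1}$ is in the interior of one pass of $M$, so it is in the interior of, or disjoint from, the main mark and the child of $M$.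

*Case 4: $m$ odd, a fold of generation $g\ge N$.* The members of $\mathcal F_m$ are current or inner, so by (b) each is contained in $B_m$ or disjoint from it. By (3), $f_m^{-1}(B_m)=B_m$; so $B_{m+1}=B_m$.

Let $e\in E_m$. We claim that $e$ is not in $\operatorname{int}J$ for any $J\in\mathcal F_m$, and that $e\notin\bigcup\mathcal F_m$ if $g>N$. Let $e$ be an endpoint of the current mark $M\subseteq B_m$. If $g>N$, each $J\in\mathcal F_m$ is in $\operatorname{int}M$ or disjoint from $M$ by (P1), so $e\notin J$. If $g=N$, each $J\in\mathcal F_m$ is equal to $M$ or disjoint from $M$, so $e$ is an endpoint of $J$ or outside $J$. If $N=0$ and $e\in\{0,1\}$, then $g>N$, and $e\notin J$ because $J\subset(0,1)$. This proves the claim. Hence $f_m(e)=e$, and each $J\in\mathcal F_m$ lies on one side of $e$. Since $f_m$ maps each $J$ to itself and fixes all other points, it maps each closed side of $e$ in $B_m$ into itself. Take $e^+=e$. Moreover $e\in E_{m+1}$: if $M\notin\mathcal F_m$, then $M$ is its own lift by (S1) and (S2), and $M\subseteq B_{m+1}$; if $M=J\in\mathcal F_m$, then $e$ is the left endpoint $q_0$ of the main mark or the right endpoint $q_5$ of the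 child, and these lie in $J\subseteq B_{m+1}$; and if $N=0$, there is nothing to show. This gives (d).

For (b), the current and inner marks of $\mathcal M_{m+1}$ are lifts of current and inner marks of $\mathcal M_m$; lifts of marks contained in $B_m$ lie in $f_m^{-1}(B_m)=B_{m+1}$, and lifts of marks disjoint from $B_m$ are disjoint from it. For (a), an old $M$ has generation $<N\le g$, so by (S2) its only lift is $M$ itself, and $B_{m+1}=B_m$. $\square$ (Claim 5.1)

**Step 3.** We use the cutting points to confine $K_m$.

**Claim 5.2.** For $m\ge N$, $K_m$ is contained in the closure $A_m$ of a unique component of $B_m\setminus E_m$. The endpoints of $A_m$ are in $E_m$.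

*Proof of Claim 5.2.* For $e\in E_m$ put $e_m=e$ and $e_{j+1}=e_j^+$ for $j\ge m$, and name the closed sides of the $e_j$ in $B_j$ consistently, by Claim 5.1(d). Since $K_j\subseteq B_j$, Lemma 2 applies with $n'=m$ and shows that $K_m$ lies in one closed side of $e$. So $\operatorname{int}K_m$ contains no point of $E_m$. As $K_m$ is a nondegenerate interval, the first statement follows. The second follows from Claim 5.1(c). $\square$ (Claim 5.2)

**Step 4.** We attach to each level a state which records the label of the current mark in which $L$ sits, and we show that states can change only along $T_z$. If $A_m$ is a current mark with label $s$, say that $m$ has *state* $s$; otherwise $m$ has state $*$.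

In state $*$, $\operatorname{int}A_m$ is disjoint from every current mark. Indeed, a current mark $M$ meeting $\operatorname{int}A_m$ lies in $B_m$ by Claim 5.1(b), so its endpoints are in $E_m$, hence not in $\operatorname{int}A_m$; so $M\supseteq A_m$. But $\operatorname{int}M$ contains no point of $E_m$, because current marks are disjoint, and the endpoints of $A_m$ are in $E_m$. So $M=A_m$, and the state is not $*$.

Call $m$ *exceptional* if $m$ is odd, $g_m=N$ and $A_m\in\mathcal F_m$.

**Claim 5.3.**

* (i) If $m$ is exceptional and has state $s$, the state of $m+1$ is $s$, $*$, or $s^\frown k_m$.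
* (ii) If $m$ is not exceptional, the state of $m+1$ equals that of $m$.
* (iii) If the states of $m$ and $m+1$ are equal, then $h_m(A_{m+1})=A_m$, the two endpoints of $A_{m+1}$ are mapped to the two endpoints of $A_m$, and $h_m|_{A_{m+1}}$ is a homeomorphism onto $A_m$ if $m$ is odd and ($\mathcal F_m=\emptyset$ or $g_m\le N$).
* (iv) If $m$ is odd, $\mathcal F_m\ne\emptyset$ and $g_m>N$, then $A_{m+1}=A_m$, and each $J\in\mathcal F_m$ is contained in $\operatorname{int}A_m$ or disjoint from $A_m$.

*Proof of Claim 5.3.* Let $m$ be exceptional, $A_m=J\in\mathcal F_m$. We are in Case 4, so $B_{m+1}=B_m\supseteq J$, and $K_{m+1}\subseteq f_m^{-1}(J)=J$. A current mark of $\mathcal M_{m+1}$ meeting $J$ is a lift of a current mark meeting $J$, that is, of $J$; so it is the main mark or the child of $J$. Hence $E_{m+1}\cap J=\{q_0,q_1,q_2,q_5\}$, and $A_{m+1}$ is the main mark (state $s$), the gap (state $*$), or the child (state $s^\frown k_m$). The main mark is one pass, mapped homeomorphically onto $J=A_m$. This proves (i), and (iii) for exceptional $m$.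

Let $m$ be not exceptional, $A_m=[\alpha,\beta]$, and $O=h_m^{-1}(\operatorname{int}A_m)$. We check that $O$ is an open interval with the endpoints $\alpha^+,\beta^+\in E_{m+1}$.

* If $m$ is even, then $f_m$ is monotone with single fibers over $\alpha$ and $\beta$, and $B_{m+1}=f_m^{-1}(B_m)$, so $O=(\alpha^+,\beta^+)$.
* If $m$ is odd and $\mathcal F_m=\emptyset$ or $g_m<N$, then $h_m$ is a homeomorphism and $\alpha^+,\beta^+$ are $h_m^{-1}(\alpha),h_m^{-1}(\beta)$ (possibly in reversed order on the line).
* If there is a fold with $g_m=N$, then $\operatorname{int}A_m$ is disjoint from $\bigcup\mathcal F_m$: in state $*$ by the remark before the claim, and otherwise because $A_m$ is a current mark not in $\mathcal F_m$. By (3), $O=\operatorname{int}A_m=(\alpha,\beta)$, and $f_m$ is the identity on $O$, hence on $\overline O=A_m$. Here $\alpha^+=\alpha$ and $\beta^+=\beta$.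
* If there is a fold with $g_m>N$, then $\alpha,\beta\notin\bigcup\mathcal F_m$ by the claim in Case 4. So each $J\in\mathcal F_m$ is contained in $(\alpha,\beta)$ or disjoint from $[\alpha,\beta]$, and by (3) $O=(\alpha,\beta)$, with $\alpha^+=\alpha$, $\beta^+=\beta$.

Since $h_m(E_{m+1})\subseteq E_m$ and $\operatorname{int}A_m\cap E_m=\emptyset$, we have $O\cap E_{m+1}=\emptyset$; so $O$ is a component of $B_{m+1}\setminus E_{m+1}$. The nondegenerate interval $K_m\subseteq A_m$ has a point in $\operatorname{int}A_m$, and this is the image of a point of $K_{m+1}$; so $O$ meets $K_{m+1}\subseteq A_{m+1}$. As $O$ is open, it meets the component whose closure is $A_{m+1}$, and therefore $A_{m+1}=\overline O$. Now $h_m(\overline O)\subseteq A_m$ is connected and contains $h_m(\alpha^+)=\alpha$ and $h_m(\beta^+)=\beta$; so $h_m(A_{m+1})=A_m$, endpoints to endpoints. In the second and third bullets $h_m|_{A_{m+1}}$ is a homeomorphism onto $A_m$. The fourth bullet gives (iv), since an $m$ as in (iv) is not exceptional.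

It remains to compare the states. Suppose $A_m$ is a current mark with label $s$. It is not in $\mathcal F_m$ if there is a fold. Then $\overline O$ is a lift of $A_m$ with label $s$: at a fold with $g_m<N$ it equals $h_m^{-1}(A_m)$, which was shown to be a lift in Case 3, and otherwise it equals $f_m^{-1}(A_m)$, the only lift. So $m+1$ has state $s$. Conversely, if $A_{m+1}$ is a current mark, it is a lift of the current mark $f_m(A_{m+1})=A_m$. So state $*$ at $m$ implies state $*$ at $m+1$. $\square$ (Claim 5.3)

**Step 5.** We use well-foundedness. By Claim 5.3, state $*$ persists, and a label can only stay the same, become $*$, or be replaced by a proper extension in $T_z$. If the label were properly extended infinitely often, the labels would form an infinite branch of $T_z$. So there is $m_1\ge N$ such that the state is constant for $m\ge m_1$. From $m_1$ on, Claim 5.3(iii) applies at every level. In particular, the folds of the current generation act on $A_m$ as homeomorphisms.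

**Step 6.** We choose a point that avoids the inner marks. No inner mark $M\in\mathcal M_{m_1}$ contains $K_{m_1}$: if its generation is $g>N$, then $f_{g-1,m_1}(M)$ is a point by (P2), while $f_{g-1,m_1}(K_{m_1})=K_{g-1}$ is nondegenerate since $g-1\ge N$. By (P1) the union of the inner marks of $\mathcal M_{m_1}$ is a finite disjoint union of inner marks, hence closed. If it covered $\operatorname{int}K_{m_1}$, then by connectedness one of these disjoint intervals would contain $\operatorname{int}K_{m_1}$, hence $K_{m_1}$. So $\operatorname{int}K_{m_1}$ minus this union is nonempty and open, hence uncountable. Choose $q$ in it, outside the countable set $\bigcup_{j\ge m_1,\,j\text{ even}}f_{m_1,j}(P_j)$.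

**Step 7.** We propagate the cut at $q$ through all levels. Put $q_{m_1}=q$; it is in $\operatorname{int}A_{m_1}$. Suppose that $q_j\in\operatorname{int}A_j$ lies in no inner mark of $\mathcal M_j$ and $f_{m_1,j}(q_j)=q$. We claim that there is a unique $q_{j+1}\in A_{j+1}$ with $f_j(q_{j+1})=q_j$, and that $f_j$ maps the two closed sides of $q_{j+1}$ in $A_{j+1}$ into the two closed sides of $q_j$ in $A_j$, different sides into different sides.

* For even $j$: $f_j$ is monotone, $f_j(A_{j+1})=A_j$, and $q_j\notin P_j$ because $f_{m_1,j}(q_j)=q$.
* For odd $j$ with $\mathcal F_j=\emptyset$ or $g_j\le N$: $h_j|_{A_{j+1}}$ is a homeomorphism onto $A_j$.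
* For odd $j$ with $\mathcal F_j\ne\emptyset$ and $g_j>N$: the members of $\mathcal F_j$ are inner marks, so $q_j\notin\bigcup\mathcal F_j$, and $q_{j+1}=q_j$ is its unique preimage. By Claim 5.3(iv), $A_{j+1}=A_j$, and each $J\in\mathcal F_j$ that meets $A_j$ lies in $A_j$ strictly on one side of $q_j$. As $f_j$ maps each $J$ to itself and fixes all other points, it maps each closed side of $q_j$ in $A_j$ into itself.

Moreover $q_{j+1}\in\operatorname{int}A_{j+1}$, because endpoints of $A_{j+1}$ go to endpoints of $A_j$. And $q_{j+1}$ is in no inner mark of $\mathcal M_{j+1}$, since $f_j$ maps such a mark onto an inner mark of $\mathcal M_j$ or to a point of $P_j$. So the induction continues.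

Name the sides of $q_j$ in $A_j\supseteq K_j$ consistently for $j\ge m_1$. Lemma 2 with $n'=m_1$ shows that $K_{m_1}$ lies on one closed side of $q$. This contradicts $q\in\operatorname{int}K_{m_1}$. $\square$

## 8. Gluing the continua $X_{(x,y)}$ over all $y$

For fixed $x$ we now want one continuum containing a copy of $X_{(x,y)}$ for every $y\in2^\omega$. One would first connect the pieces by arcs. This fails at once: an arc is HD, so the resulting continuum would contain a nondegenerate HD continuum for every $x$, also for $x\notin S$. The connecting material must itself carry the folds. We therefore let the digits of $y$ be read off inside a single inverse limit of arcs, whose stages consist of many copies of $I$ laid end to end.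

For $n\in\omega$ let $J_n=[0,3^n]$, with *legs* $[i,i+1]$ for $0\le i<3^n$; we call $[i,i+1]$ leg $i$. Let $w(s)$ be the distance from $s$ to the nearest even integer. It maps each leg $[i,i+1]$ homeomorphically onto $I$; let $u_i:I\to[i,i+1]$ be the inverse homeomorphism. Define $\lambda_n:\{0,\dots,3^n-1\}\to2^n$ by $\lambda_0(0)=\emptyset$ and
$$\lambda_{n+1}(3i)=\lambda_{n+1}(3i+1)=\lambda_n(i)^\frown0,\qquad\lambda_{n+1}(3i+2)=\lambda_n(i)^\frown1.$$
For instance, the nine legs of $J_2$ carry $00,00,01,00,00,01,10,10,11$. For $x\in2^\omega$ let $F_{x|_n}:J_{n+1}\to J_n$ be
$$F_{x|_n}(s)=u_i\big(f_{(x|_n,\lambda_n(i))}(w(s))\big),\qquad s\in[3i,3i+3].\tag{4}$$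

This is well defined and continuous at $s=3i$: there $w(s)$ is $0$ if $i$ is even and $1$ if $i$ is odd, all $f_\tau$ fix $0$ and $1$, and in both cases $u_{i-1}$ and $u_i$ give the value $i$. (With two legs over each leg, the same formula would break: at $s=2i$ always $w(s)=0$, and for odd $i$ the values $u_{i-1}(0)=i-1$ and $u_i(0)=i+1$ differ.) $F_{x|_n}$ depends only on $x|_n$, and it maps each leg $3i+r$, $r\in\{0,1,2\}$, onto leg $i$; in particular it is onto. Let
$$K_x=\varprojlim(J_n,F_{x|_n}),$$
an arc-like continuum.

For $\ell=(i_n)$ with $i_0=0$ and $i_{n+1}\in\{3i_n,3i_n+1,3i_n+2\}$, let $X(\ell)=\{(s_n)\in K_x:s_n\in[i_n,i_n+1]\ \forall n\}$. On leg $i_{n+1}$ we have $w\circ F_{x|_n}=f_{(x|_n,\lambda_n(i_n))}\circ w$, by (4). So $(s_n)\mapsto(w(s_n))$ is a homeomorphism from $X(\ell)$ onto $X_{(x,y)}$, where $y=\bigcup_n\lambda_n(i_n)$. Every $y\in2^\omega$ arises from some $\ell$, for instance from $i_{n+1}=3i_n+2y(n)$.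

The next lemma says that the gluing creates no subcontinua which avoid the pieces.

**Lemma 6.** Every nondegenerate subcontinuum $L$ of $K_x$ contains a nondegenerate subcontinuum of some $X(\ell)$.

*Proof.* Let $K_n=p_n(L)$, an interval or a point. If $K_{n+1}$ contains leg $j$, then $K_n$ contains leg $\lfloor j/3\rfloor$.

Suppose first that every $K_n$ contains a leg. By König's lemma there is $\ell$ with $[i_n,i_n+1]\subseteq K_n$ for all $n$. Then $X(\ell)\subseteq\varprojlim K_n=L$, and $X(\ell)$ is itself a nondegenerate continuum.

Otherwise there is $n_0$ such that for $n\ge n_0$, $K_n$ contains no leg. Then $K_n$ contains at most one integer, and so it meets at most two legs. Three different sequences $\ell$ differ pairwise at all large levels; so $L$ meets at most two sets $X(\ell)$. Every point $(s_n)$ of $K_x$ lies in some $X(\ell)$: if $s_{n+1}$ is in leg $j$, then $s_n$ is in leg $\lfloor j/3\rfloor$, and König's lemma applies to the legs containing the $s_n$. Thus $L$ is the union of at most two sets $L\cap X(\ell)=\varprojlim(K_n\cap[i_n,i_n+1])$, each empty or a continuum, as an inverse limit of (possibly degenerate or empty) intervals.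 As $L$ is infinite, one of the two is nondegenerate. $\square$

## 9. Embedding all $K_x$ in the plane, continuously in $x$

Embedding each $K_x$ separately would give no control over how the image varies with $x$. So we embed all of them at once. The continua $K_x$, $x\in 2^\omega$, are the pieces of one inverse limit, whose $n$th stage consists of $2^n$ disjoint arcs.

Let $Y_n=2^n\times J_n$ and $\varphi_n:Y_{n+1}\to Y_n$, $\varphi_n(\sigma^\frown i,t)=(\sigma,F_\sigma(t))$ for $\sigma\in2^n$, $i\in\{0,1\}$. Write $\varphi_{j,n}=\varphi_j\circ\dots\circ\varphi_{n-1}$. In $\varprojlim Y_n$ the points lying over $x\in2^\omega$ form a copy of $K_x$, which we also denote by $K_x$, and $p_n(K_x)=\{x|_n\}\times J_n$. Let $d_n$ be a metric on $Y_n$.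

**Proposition 7.** There is an embedding $e:\varprojlim Y_n\to I^2$ such that $x\mapsto e(K_x)\in C(I^2)$ is continuous on $2^\omega$.

*Proof.* **Step 1.** We set up approximating embeddings. We construct homeomorphisms $H_n$ of $\mathbb R^2$, distinct reals $h_\sigma$ ($\sigma\in2^n$), embeddings $e_n:Y_n\to\mathbb R^2$, $e_n(\sigma,t)=H_n(t,h_\sigma)$, and $\varepsilon_n>0$ with
$$|e_{n+1}(u)-e_n(\varphi_n(u))|\le\varepsilon_n\qquad(u\in Y_{n+1}).\tag{5}$$
Start with $H_0=\mathrm{id}$ and $h_\emptyset=0$. Given $e_n$, let $\mu_n$ be the minimum of $|e_n(u)-e_n(u')|$ over the compact set of pairs $(u,u')\in Y_n^2$ with $\max_{j\le n}d_j(\varphi_{j,n}(u),\varphi_{j,n}(u'))\ge2^{-n}$; let $\mu_n=1$ if there are none. Such pairs have $u\neq u'$, so $\mu_n>0$. Put $\varepsilon_n=\min(\frac14,\frac{\mu_n}8,\frac{\varepsilon_{n-1}}2)$, omitting the last term if $n=0$.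

**Step 2.** We realize the next bonding map by a homeomorphism of the plane. The idea is to tilt each horizontal arc a little, so that different values of the parameter $t$ lie at different heights, and then to push horizontally by an amount depending on the height only. Choose $\theta>0$, less than half of $\min_{\sigma\ne\sigma'}|h_\sigma-h_{\sigma'}|$ if $n\ge1$, such that $|v-h_\sigma|\le\theta$ implies $|H_n(t,v)-H_n(t,h_\sigma)|\le\varepsilon_n$ for $t\in J_n$, $\sigma\in2^n$. Put
$$h_{\sigma0}=h_\sigma,\qquad h_{\sigma1}=h_\sigma+\theta/2,\qquad\eta=\theta/(4\cdot3^{n+1}).$$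
The bands $[h_{\sigma i},h_{\sigma i}+\eta3^{n+1}]$ have length $\theta/4$, so they are pairwise disjoint, and those with first index $\sigma$ are contained in $[h_\sigma,h_\sigma+\theta)$. Let $g:\mathbb R\to\mathbb R$ be continuous with $g(h_{\sigma i}+\eta t)=F_\sigma(t)-t$ for $t\in J_{n+1}$; it exists by Tietze's theorem, since this prescribes continuous values on finitely many disjoint compact intervals. Let $G$ be the shear $(u,v)\mapsto(u,v+\eta u)$ followed by the shear $(u,v)\mapsto(u+g(v),v)$. This is a homeomorphism of $\mathbb R^2$, and
$$G(t,h_{\sigma i})=(F_\sigma(t),\,h_{\sigma i}+\eta t),\qquad t\in J_{n+1}.$$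
Put $H_{n+1}=H_n\circ G$. Then $e_{n+1}(\sigma^\frown i,t)=H_n(F_\sigma(t),h_{\sigma i}+\eta t)$ is within $\varepsilon_n$ of $H_n(F_\sigma(t),h_\sigma)=e_n(\varphi_n(\sigma^\frown i,t))$, so (5) holds. As $H_{n+1}$ is a homeomorphism and the $h_{\sigma i}$ are distinct, $e_{n+1}$ is an embedding.

**Step 3.** We pass to the limit. By (5) and $\varepsilon_{m+1}\le\varepsilon_m/2$, the maps $e_n\circ p_n$ converge uniformly on $\varprojlim Y_n$ to a continuous $e$ with
$$|e-e_n\circ p_n|\le\sum_{m\ge n}\varepsilon_m\le2\varepsilon_n.\tag{6}$$
Let $\zeta\ne\zeta'$. For some $j$ and some $n\ge j$ we have $d_j(p_j(\zeta),p_j(\zeta'))\ge2^{-n}$. So $|e_np_n(\zeta)-e_np_n(\zeta')|\ge\mu_n\ge8\varepsilon_n$, and by (6) $|e(\zeta)-e(\zeta')|\ge4\varepsilon_n>0$. Thus $e$ is injective on a compact space, hence an embedding. Its image lies within $2\varepsilon_0\le\frac12$ of $[0,1]\times\{0\}$, so after composing with a fixed affine map we may assume that it lies in $I^2$.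

**Step 4.** We check continuity in $x$. If $x|_n=x'|_n$, then $p_n(K_x)=p_n(K_{x'})$, and by (6) both $e(K_x)$ and $e(K_{x'})$ are within Hausdorff distance $2\varepsilon_n$ of $e_n(\{x|_n\}\times J_n)$, up to the affine factor. So the Hausdorff distance of $e(K_x)$ and $e(K_{x'})$ is at most $4\varepsilon_n\to0$, up to that factor. $\square$

## 10. Proofs of Theorems B and A

**Proof of Theorem B.** As in Section 3 we take $Z=2^\omega$, and we have carried out the construction with the tree $T$ of (2). The embedding $I^2\hookrightarrow Y$ induces a continuous map $C(I^2)\to C(Y)$. Composing it with $x\mapsto e(K_x)$ from Proposition 7 gives a continuous map into $C(Y)$ whose values are homeomorphic to the arc-like continua $K_x$. It remains to verify the two bullets for $K_x$.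

* Let $x\in S$. By (2) choose $y$ with $T_{(x,y)}$ well-founded. By Proposition 5, $X_{(x,y)}$ is an arc-like HD continuum, and it embeds in $K_x$ as some $X(\ell)$.
* Let $x\notin S$, and let $L\subseteq K_x$ be a nondegenerate subcontinuum. By Lemma 6 it contains a nondegenerate subcontinuum of some $X(\ell)$, which is homeomorphic to some $X_{(x,y)}$. By (2), $T_{(x,y)}$ is ill-founded, so Proposition 4 shows that $L$ contains a nondegenerate indecomposable continuum.

Now let $\mathcal D$ be as in Theorem B. If $x\in S$, then (the image of) $K_x$ contains an arc-like HD continuum, that is, a member of $\mathcal D$. If $x\notin S$, no nondegenerate subcontinuum of $K_x$ is HD, so $K_x$ contains no member of $\mathcal D$. Hence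
$$x\notin S\iff K_x\text{ contains no member of }\mathcal D .$$
Given a $\Pi^1_2$ subset of a zero-dimensional Polish space, apply this with $S$ its complement; this proves $\Pi^1_2$-hardness. Since all $K_x$ are arc-like, the same map proves hardness of the intersection with the set of arc-like continua. If $\mathcal D\cap C(Y)$ is $\Sigma^1_2$, then the set is $\Pi^1_2$ by Section 2, and so is its intersection with the $G_\delta$ set of arc-like continua. $\square$

**Proof of Theorem A.** Let $\mathcal D$ be the class of all nondegenerate HD continua and $Y=I^n$ with $2\le n\le\omega$, which contains a copy of $I^2$. Here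
$$\mathcal D\cap C(Y)=\{C\text{ nondegenerate}:\forall D\in C(Y)\,(D\subseteq C\Rightarrow D\notin\mathcal I)\}$$
is $\Pi^1_1$, because $\mathcal I$ is Borel; in particular it is $\Sigma^1_2$. The set of $K\in C(I^n)$ containing no member of $\mathcal D$ is $\mathcal A_n$. By Theorem B, $\mathcal A_n$ is $\Pi^1_2$-complete, and its complement is $\Sigma^1_2$-complete. $\square$
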